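\title{The medial axis of a union of $n$ balls in space: a tight quartic bound}

\begin{abstract}
Regard each vertex, edge and 2-dimensional face of the boundary of a union of $n$ balls in $\mathbb{R}^3$ as a site, and form the Voronoi diagram of these sites inside the union. The faces of dimension $0$, $1$ and $2$ of this diagram make up the medial axis of the union. We show that their maximum number is $\Theta(n^4)$, both for balls of arbitrary radii and for balls of equal radius. The upper bound needs no general position assumption. For the lower bound we construct $n$ unit balls whose union has a medial axis with at least $(\frac{1}{1296}-o(1))n^4$ faces of each of the dimensions $0$, $1$ and $2$.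
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $C_1,\dots,C_n$ be closed balls in $\mathbb{R}^3$ and let $U$ be their union. The boundary of $U$ is made up of faces of the arrangement of the bounding spheres: vertices, edges (circular arcs) and 2-faces (spherical patches). We call these the \emph{features} of $\partial U$ and take them to be relatively open, so that an edge does not contain its endpoints and a 2-face does not contain its bounding edges and vertices. Regard each feature as a separate site and consider the Euclidean Voronoi diagram of these sites within the interior of $U$. The \emph{medial axis} of $U$ consists of the faces of dimension $0$, $1$ and $2$ of this diagram; the 3-dimensional cells are excluded. Its \emph{complexity} is the number of these faces.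

The largest ball centered at an interior point $p$ and contained in $U$ touches $\partial U$ exactly in the boundary points nearest to $p$. The medial axis therefore records where the feature touched by this ball changes, and its complexity counts the combinatorially different ways in which an inscribed ball can rest on several features at once. Open Problem~13 of the review \cite{review} asks for the maximum complexity of the medial axis of a union of $n$ balls in $\mathbb{R}^3$, and for the maximum when all the balls have the same radius. For general balls a naive upper bound of $O(n^4)$ is known, and the best known lower bound is $\Omega(n^2)$. We show that the upper bound is tight, already for equal radii.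

The faces of a Voronoi diagram whose sites touch one another can be defined in two ways, which differ in whether the walls between the cells of incident features are counted. Both are made precise in Section~\ref{sec:defs}, and the theorem holds for both.

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] For every collection of $n$ balls in $\mathbb{R}^3$ the medial axis of the union has complexity $O(n^4)$.
\item[(b)] For every $n\ge 20$ there are $n$ unit balls whose union has a medial axis with at least $q^2(q-2)^2$ faces of dimension $0$, at least that many of dimension $1$, and at least that many of dimension $2$, where $q=\lfloor (n-2)/6\rfloor$.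
\end{enumerate}
Hence the maximum complexity is $\Theta(n^4)$ for general balls and $\Theta(n^4)$ for balls of equal radius. The same holds for the number of faces of each single dimension $0,1,2$.
\end{theorem}

The exponent has a simple source. The boundary of $U$ has $O(n^2)$ vertices, and the Voronoi diagram of $N$ points in space has $O(N^2)$ faces. An inscribed ball that touches $\partial U$ in at least two points, one of which is not a vertex, turns out to be very constrained: its center is a center $c_i$ or lies on a segment between two centers. So most of the medial axis is a part of the ordinary Voronoi diagram of the vertices, and $(n^2)^2=n^4$. Sections~\ref{sec:nearest} and~\ref{sec:upper} carry this out for balls in arbitrary position.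

One could well guess that the truth is smaller. The $n^2$ vertices cannot be placed freely, since their positions are governed by $4n$ real parameters, or $3n$ for unit balls. Moreover, a Voronoi face of the vertices belongs to the medial axis only if its empty spheres miss the edges and 2-faces as well, and these surround every vertex. The construction for part~(b) overcomes both obstacles. It places $\Theta(n^2)$ vertices near the north pole of the unit sphere and $\Theta(n^2)$ near the south pole, in such a way that almost every northern vertex and almost every southern vertex lie on a common inscribed sphere of radius close to $1$. Section~\ref{sec:plan} explains the mechanism on two small examples, and Sections~\ref{sec:limit}--\ref{sec:count} give the proof. Section~\ref{sec:stable} shows that the lower bound survives small perturbations of the balls.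

\section{Features and Voronoi faces}\label{sec:defs}

\subsection*{Features}
The balls are closed, have positive radii and are pairwise distinct; $C_i$ has center $c_i$ and radius $r_i$. The \emph{power} of a point $x$ with respect to $C_i$ is
\[
\operatorname{pow}_i(x)=|x-c_i|^2-r_i^2 ,
\]
which is negative in the interior of $C_i$, zero on $\partial C_i$ and positive outside. The difference $\operatorname{pow}_j-\operatorname{pow}_i$ is an affine function. If $c_i\ne c_j$, its zero set is the \emph{radical plane} $R_{ij}$, and $\partial C_i\cap\partial C_j=\partial C_i\cap R_{ij}$. Distinct concentric spheres are disjoint. So two of the spheres meet in a circle, in a point, or not at all.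

Put $\Sigma=\partial U$ and
\[
F=\mathbb{R}^3\setminus\bigcup_i\operatorname{int}C_i=\{x:\operatorname{pow}_i(x)\ge0\text{ for all }i\}.
\]
The set $\Sigma$ is compact and contained in $F$. For $y\in\Sigma$ let $I(y)=\{i:\operatorname{pow}_i(y)=0\}$, a nonempty set. For $j\notin I(y)$ we have $\operatorname{pow}_j(y)>0$, so $U$ coincides near $y$ with $\bigcup_{i\in I(y)}C_i$.

A point $y\in\Sigma$ is an \emph{edge point} if $|I(y)|\ge2$ and $\bigcap_{i\in I(y)}\partial C_i$ is a circle. The \emph{2-faces} are the connected components of $\{y\in\Sigma:|I(y)|=1\}$, the \emph{edges} are the connected components of the set of edge points, and the remaining points of $\Sigma$ are the \emph{vertices}. The set of vertices is $V$. These definitions allow any number of spheres through a circle or a point, and tangent spheres.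

\begin{lemma}[Local structure]\label{lem:local}
\begin{enumerate}
\item[(a)] If $I(y)=\{i\}$, then $\Sigma$ coincides with $\partial C_i$ near $y$, and all points of $\Sigma$ near $y$ lie in the 2-face of $y$. A 2-face $\sigma$ lies on one sphere $\partial C_i$, and we put $I(\sigma)=\{i\}$.
\item[(b)] An edge $\sigma$ is a circle $\gamma$ or a relatively open arc of a circle $\gamma$, and $I$ has a constant value $I(\sigma)$ on it. The centers $c_i$, $i\in I(\sigma)$, are distinct points on the axis of $\gamma$. Near a point of $\sigma$, every point of $\Sigma$ lies in $\sigma$ or in a 2-face. The endpoints of $\sigma$ are vertices.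
\item[(c)] Let $\sigma_0$ be an edge and $i\in I(\sigma_0)$. Either no 2-face on $\partial C_i$ has a point of $\sigma_0$ in its closure, or exactly one 2-face $\sigma\subset\partial C_i$ does, and then $\sigma_0\subset\bar\sigma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Near $y$ we have $U=C_i$. Hence $I$ is locally constant on $\{|I|=1\}$, and so constant on each 2-face.

(b) Let $y$ be an edge point with circle $\gamma$. Any two spheres of $I(y)$ contain $\gamma$, so they meet exactly in $\gamma$. A point $x\in\Sigma$ near $y$ has $I(x)\subseteq I(y)$; if $|I(x)|\ge2$, then $x\in\gamma$ and $I(x)=I(y)$. Conversely, let $x\in\gamma$ be near $y$. The set $U'=\bigcup_{i\in I(y)}C_i$ agrees with $U$ near $y$ and near $x$. The center of a sphere through $\gamma$ lies on the axis of $\gamma$ and determines the sphere, so the centers are distinct and $U'$ is invariant under rotations about the axis. The rotation that takes $y$ to $x$ shows $x\in\partial U'$, so $x\in\Sigma$. Thus the edge points near $y$ form an open arc of $\gamma$ on which $I$ is constant, and the first three claims follow. An endpoint $v$ of $\sigma$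 lies in $\Sigma$ and has $I(v)\supseteq I(\sigma)$. If it were an edge point, its circle would be $\gamma$, and $\sigma$ would extend beyond $v$. So $v$ is a vertex.

(c) Let $R$ be the plane of the circle $\gamma\supseteq\sigma_0$. For $j\in I(\sigma_0)\setminus\{i\}$ we have $R_{ij}=R$, so on $\partial C_i$ the function $\operatorname{pow}_j$ is positive exactly on one side of $R$. The set $O^+$ of points of $\partial C_i$ at which all these functions are positive is therefore empty or one of the two open caps bounded by $\gamma$. Let $y\in\sigma_0$, and let $O$ be a small ball about $y$ that misses all $C_j$ with $j\notin I(\sigma_0)$ and in which $\gamma$ cuts $\partial C_i$ into two connected pieces. The points of $O$ that lie in 2-faces on $\partial C_i$ are exactly those of $O\cap O^+$. If $O^+$ is empty, there are none. Otherwise $O\cap O^+$ is one of the two pieces, so it lies in a single 2-face $\sigma(y)$, and $\sigma(y')=\sigma(y)$ for $y'\in\sigma_0\cap O$. As $\sigma_0$ is connected, $\sigma(y)$ does not depend on $y$.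
\end{proof}

There are finitely many features. For vertices and edges this is part of Lemma~\ref{lem:count}. The 2-faces on $\partial C_i$ are the components of the set $\{\operatorname{pow}_i=0,\ \operatorname{pow}_j>0\ (j\ne i)\}$, and a set defined by finitely many polynomial equations and inequalities has finitely many components.

\subsection*{Two readings of the diagram}
For $p\in\operatorname{int}U$ let $\Pi(p)$ be the set of points of $\Sigma$ nearest to $p$, and let $S(p)$ be the set of features that meet $\Pi(p)$. The region of a feature $\sigma$ is $\operatorname{Reg}(\sigma)=\{p\in\operatorname{int}U:\sigma\in S(p)\}$, and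
\[
\overline S(p)=\{\sigma: p\in\overline{\operatorname{Reg}(\sigma)}\}\supseteq S(p).
\]
An \emph{$S$-face} is a connected component of a level set $\{p:S(p)=\mathcal S\}$ with $|\mathcal S|\ge2$, and an \emph{$\overline S$-face} is a connected component of a level set $\{p:\overline S(p)=\mathcal S\}$ with $|\mathcal S|\ge2$. The set $\mathcal S$ is the \emph{label} of the face.

The two notions differ because features are not closed. When the nearest point $y$ slides along a 2-face onto a bounding edge, the point $p$ passes from one region to another through a position where only the edge is nearest. Such walls between the cells of incident features are $\overline S$-faces but not $S$-faces. In the second reading the set $\{\overline S=\{\sigma\}\}$ is the complement in $\operatorname{int}U$ of the finitely many closed sets $\overline{\operatorname{Reg}(\sigma')}$, $\sigma'\neq\sigma$. It is open, and its components are the 3-dimensional cells. Theorem~\ref{thm:main} is proved for $S$-faces and for $\overline S$-faces.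

\section{Nearest boundary points}\label{sec:nearest}

Everything we need about $\Pi(p)$ comes from one identity. Fix $y\in\Sigma$, write $g_i=c_i-y$ for $i\in I(y)$, and let
\[
p=y+\sum_{i\in I(y)}\lambda_ig_i,\qquad \Lambda=\sum_{i\in I(y)}\lambda_i .
\]
Since $|g_i|=r_i$, we have $\operatorname{pow}_i(x)=|x-y|^2-2(x-y)\cdot g_i$ for all $x$. Also $|x-p|^2-|y-p|^2=|x-y|^2-2(x-y)\cdot(p-y)$. Substituting $2(x-y)\cdot g_i=|x-y|^2-\operatorname{pow}_i(x)$ gives
\begin{equation}\label{eq:id}
|x-p|^2-|y-p|^2=\sum_{i\in I(y)}\lambda_i\operatorname{pow}_i(x)+(1-\Lambda)\,|x-y|^2\qquad(x\in\mathbb{R}^3).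
\end{equation}

\begin{lemma}\label{lem:suff}
Let $y\in\Sigma$ and $p=y+\sum_{i\in I(y)}\lambda_ig_i\ne y$ with $\lambda_i\ge0$ and $\Lambda\le1$. Then $p\in\operatorname{int}U$ and $y\in\Pi(p)$. If $\Lambda<1$, then $\Pi(p)=\{y\}$. If $\Lambda=1$, then $\Pi(p)$ is the set of $x\in\Sigma$ with $\operatorname{pow}_i(x)=0$ for all $i$ with $\lambda_i>0$.
\end{lemma}

\begin{proof}
Taking $x=p$ in \eqref{eq:id} gives $\sum\lambda_i\operatorname{pow}_i(p)=-(2-\Lambda)|p-y|^2<0$, so $p\in\operatorname{int}C_i$ for some $i$. For $x\in\Sigma$ all terms on the right of \eqref{eq:id} are nonnegative, so $y\in\Pi(p)$, and $x\in\Pi(p)$ exactly when all terms vanish.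
\end{proof}

For the converse we use Farkas' lemma: if $a,g_1,\dots,g_m\in\mathbb{R}^3$ and $a\cdot d\le0$ for every $d$ with $g_1\cdot d\le0,\dots,g_m\cdot d\le0$, then $a$ is a combination of the $g_i$ with nonnegative coefficients. For a 2-face or edge $\sigma$ define
\[
\operatorname{core}(\sigma)=\operatorname{conv}\{c_i:i\in I(\sigma)\}.
\]
This is the point $c_i$ for a 2-face on $\partial C_i$, and for an edge it is the segment $[c_a,c_b]$ between the two extreme centers on the axis.

\begin{lemma}\label{lem:nec}
Let $p\in\operatorname{int}U$ and $y\in\Pi(p)$. Then $p=y+\sum_{i\in I(y)}\lambda_ig_i$ with $\lambda_i\ge0$. If $y$ lies in a 2-face or edge $\sigma$, then $\Lambda\le1$, so $p\in\operatorname{conv}(\{y\}\cup\operatorname{core}(\sigma))$.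
\end{lemma}

\begin{proof}
The open ball $\mathbb{B}$ with center $p$ and radius $|p-y|$ is connected, misses $\Sigma$ and contains $p\in \operatorname{int}U$, so $\mathbb{B}\subset U$. Let $d\ne0$ satisfy $d\cdot g_i\le0$ for all $i\in I(y)$. Then $\operatorname{pow}_i(y+td)=t^2|d|^2-2t\,d\cdot g_i>0$ for $t>0$, so $y+td\notin U$ for small $t>0$. Hence $y+td\notin\mathbb{B}$, that is, $t^2|d|^2-2t\,d\cdot(p-y)\ge0$. Dividing by $t$ and letting $t\to0$ gives $d\cdot(p-y)\le0$, and Farkas' lemma applies.

Now let $y\in\sigma$. By Lemma~\ref{lem:local} there is a point $x\ne y$ in $\sigma$, and $\operatorname{pow}_i(x)=0$ for all $i\in I(y)=I(\sigma)$. Since $y\in\Pi(p)$, identity \eqref{eq:id} gives $0\le(1-\Lambda)|x-y|^2$. Finally $p=(1-\Lambda)y+\sum\lambda_ic_i$.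
\end{proof}

At a vertex the second argument fails, since there need be no other point of $\Sigma$ on all spheres of $I(y)$, and $\Lambda$ may exceed $1$. This is why vertices have large regions and why they dominate the count.

Next we describe $\overline S$. Let $\sigma$ be a 2-face or edge and $y\in\bar\sigma$; then $I(y)\supseteq I(\sigma)$. The point $y$ is not in the affine hull of $\operatorname{core}(\sigma)$, since $y\ne c_i$ for a 2-face, and $y$ lies on the circle and hence off the axis for an edge. Define the \emph{wall}
\[
W(\sigma,y)=\Bigl\{y+\sum_{i\in I(\sigma)}\lambda_i(c_i-y):\ \lambda_i\ge0,\ 0<\Lambda<1\Bigr\}=\operatorname{conv}(\{y\}\cup\operatorname{core}(\sigma))\setminus(\{y\}\cup\operatorname{core}(\sigma)).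
\]
It is the open segment $(c_i,y)$ for a 2-face, and the triangle $y\,c_ac_b$ without the corner $y$ and the side $[c_a,c_b]$ for an edge. In both cases it is convex. By Lemma~\ref{lem:suff},
\begin{equation}\label{eq:wall}
\Pi(p)=\{y\}\ \text{ for }p\in W(\sigma,y),\qquad \Pi(p)\supseteq\bar\sigma\ \text{ for }p\in\operatorname{core}(\sigma).
\end{equation}

\begin{lemma}\label{lem:closure}
For $p\in\operatorname{int}U$, the set $\overline S(p)$ consists of $S(p)$ and of the 2-faces and edges $\sigma$ such that $p\in W(\sigma,y)$ for some $y\in\bar\sigma$. In particular, a vertex in $\overline S(p)$ lies in $\Pi(p)$, and $\overline S(p)=S(p)$ whenever $|\Pi(p)|\ge2$.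
\end{lemma}

\begin{proof}
Let $\sigma\in\overline S(p)$. There are $p_\nu\to p$ and $y_\nu\in\Pi(p_\nu)\cap\sigma$. By compactness we may assume $y_\nu\to y\in\bar\sigma$, and $y\in\Pi(p)$ because the distance to $\Sigma$ is continuous. If $\sigma$ is a vertex, then $\sigma=\{y\}\in S(p)$. Otherwise $p_\nu\in\operatorname{conv}(\{y_\nu\}\cup\operatorname{core}(\sigma))$ by Lemma~\ref{lem:nec}, so $p\in\operatorname{conv}(\{y\}\cup\operatorname{core}(\sigma))$, and $p\ne y$ since $p\notin\Sigma$. Either $p\in W(\sigma,y)$, or $p\in\operatorname{core}(\sigma)$ and $\sigma\in S(p)$ by \eqref{eq:wall}.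

Conversely, let $p=y+\sum\lambda_i(c_i-y)\in W(\sigma,y)$ and choose $y_\nu\in\sigma$ with $y_\nu\to y$. The points $y_\nu+\sum\lambda_i(c_i-y_\nu)$ lie in $W(\sigma,y_\nu)\subset\operatorname{Reg}(\sigma)$ and converge to $p$. The last claim holds because $|\Pi(p)|=1$ on every wall.
\end{proof}

\begin{example}[One, two and three balls]\label{ex:small}
For a single ball, $\Sigma$ is one feature and the medial axis is empty, although the center has infinitely many nearest points.

For two unit balls with $0<|c_1-c_2|<2$ the features are a circle $\gamma$ and two open caps $\sigma_1,\sigma_2$. There are no vertices, so by Lemmas~\ref{lem:suff} and~\ref{lem:nec} the points with $|\Pi(p)|\ge2$ are those of $[c_1,c_2]$. On the open segment $\Pi(p)=\gamma$, and $\Pi(c_i)=\bar\sigma_i$. The $S$-faces are the two points $c_i$, with labels $\{\sigma_i,\gamma\}$. By Lemma~\ref{lem:closure} the $\overline S$-faces are the two cones $\{c_i\}\cup\bigcup_{y\in\gamma}(c_i,y)$, with the same labels.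

Take three unit balls whose centers form a triangle of circumradius less than $1$. The three spheres meet in two points $v^+,v^-$, mirror images in the plane of the centers. At $v^+$ the vectors $g_1,g_2,g_3$ are independent, so some direction $d$ has $d\cdot g_i<0$ for all $i$ and leads out of $U$. Hence $v^\pm\in V$. A point $p$ of the open triangle $c_1c_2c_3$ has $\Lambda=1$ and all $\lambda_i>0$ with respect to $v^+$, so $\Pi(p)=\{v^+,v^-\}$. The open triangle is a piece of the bisector of two vertices, the kind of face that the lower bound will produce in large numbers.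
\end{example}

To count faces, which are connected components, we cover them by connected pieces on which the label is constant. The main pieces are the sets
\[
\mathcal Z(\mathcal A)=\{p\in\operatorname{int}U:\Pi(p)=\mathcal A\},\qquad \mathcal A\subseteq\Sigma .
\]

\begin{lemma}\label{lem:convex}
If $|\mathcal A|\ge2$, then $\mathcal Z(\mathcal A)$ is convex and lies in a plane.
\end{lemma}

\begin{proof}
The set lies in the bisector plane of two points of $\mathcal A$. Let $p_0,p_1\in\mathcal Z(\mathcal A)$, $y\in\mathcal A$ and $x\in\Sigma$. The function $p\mapsto|p-x|^2-|p-y|^2$ is affine. At $p_0$ and $p_1$ it vanishes if $x\in\mathcal A$ and is positive if $x\notin\mathcal A$, so the same holds on the segment $[p_0,p_1]$. Suppose the segment contains a point $x\in\Sigma$. Evaluating at $p=x$ gives $-|x-y|^2\ge0$ for every $y\in\mathcal A$, which is impossible since $|\mathcal A|\ge2$. So the segment misses $\Sigma$, lies in $\operatorname{int}U$, and $\Pi=\mathcal A$ on it.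
\end{proof}

\section{The upper bound}\label{sec:upper}

\subsection*{Polyhedra}
Let $Q\subseteq\mathbb{R}^3$ be a nonempty intersection of $m$ closed halfspaces, called its constraints. A \emph{face} of $Q$ is $Q$ itself or a nonempty intersection of $Q$ with a supporting plane. Every $x\in Q$ lies in the relative interior of exactly one face, and the constraints that are tight at $x$ (those whose boundary plane contains $x$) are exactly those tight on that whole face.

\begin{lemma}\label{lem:poly}
$Q$ has $O(m)$ faces, and there are $O(m)$ pairs consisting of a 2-dimensional face and a 1-dimensional face contained in it.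
\end{lemma}

\begin{proof}
Intersect $Q$ with a cube that contains a relative interior point of every face in its interior. Distinct faces of $Q$ give distinct faces of the same dimension, with the same inclusions, so we may assume that $Q$ is bounded, at the cost of six more constraints. If $\dim Q\le2$, then $Q$ is a point, a segment or a polygon with at most $m$ sides. If $\dim Q=3$, let $f_0,f_1,f_2$ be the numbers of vertices, edges and facets, so $f_2\le m$. Every vertex lies on at least three edges, so $3f_0\le 2f_1$, and Euler's formula $f_0-f_1+f_2=2$ gives $f_1\le3f_2-6$. Every edge lies in exactly two facets.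
\end{proof}

\subsection*{Vertices and edges of the boundary}
On the sphere $\partial C_i$ the condition $\operatorname{pow}_j\ge0$ is the linear condition $\operatorname{pow}_j\ge\operatorname{pow}_i$. This suggests the polyhedron
\[
Q_i=\{x:\operatorname{pow}_j(x)\ge\operatorname{pow}_i(x)\text{ for all }j\text{ with }c_j\ne c_i\},
\]
which has at most $n-1$ constraints and contains $\Sigma\cap\partial C_i$. At $y\in\Sigma\cap\partial C_i$ the tight constraints are those with $j\in I(y)\setminus\{i\}$.

\begin{lemma}\label{lem:count}
\begin{enumerate}
\item[(a)] Each sphere $\partial C_i$ contains $O(n)$ vertices. Hence $|V|\le\sum_{v\in V}|I(v)|=O(n^2)$.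
\item[(b)] Each sphere $\partial C_i$ contains $O(n)$ edges, and there are $O(n^2)$ pairs $(v,\sigma)$ of a vertex $v$ and an edge $\sigma$ with $v\in\bar\sigma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $v\in V\cap\partial C_i$. If $R_{ij}$ is tangent to $\partial C_i$ for some $j\in I(v)\setminus\{i\}$, then $v$ is the point of tangency, and there are at most $n-1$ such points. Otherwise each $\partial C_i\cap R_{ij}$ with $j\in I(v)\setminus\{i\}$ is a circle. These circles are not all equal, since $v$ is not an edge point, so two different planes $R_{ij}$ are tight at $v$. The face of $Q_i$ that contains $v$ in its relative interior lies in both, hence in a line, and meets $\partial C_i$ in at most two points. Lemma~\ref{lem:poly} bounds the number of these faces. Finally, $\sum_v|I(v)|=\sum_i|V\cap\partial C_i|$.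

(b) Fix $i$. Let $\sigma\subset\partial C_i$ be an edge with circle $\gamma$ in the plane $R$. Then $i\in I(\sigma)$ and $R_{ij}=R$ for $j\in I(\sigma)\setminus\{i\}$. There are at most $n-1$ such circles $\gamma$, hence at most $n-1$ edges that are full circles. At a point of $\sigma$ all tight constraints of $Q_i$ have the plane $R$, so $G=Q_i\cap R$ contains a neighborhood of this point in $R$ and is a 2-dimensional face of $Q_i$. It determines $\gamma=R\cap\partial C_i$. Let $v$ be an endpoint of $\sigma$. Some $j\in I(v)$ has $\gamma\not\subset\partial C_j$, for otherwise $v$ would be an edge point. Then $R_{ij}\ne R$ passes through $v$, so $G$ lies in a halfplane of $R$ with $v$ on its boundary line, and $v$ lies on a 1-dimensional face of $G$. Each such face meets $\gamma$ in at most two points, and each point of $\gamma$ is an end of at most two of the disjoint arcs of $\gamma$. By Lemma~\ref{lem:poly} the edges on $\partial C_i$ have $O(n)$ ends in total. This bounds their number, and summing over $i$ bounds the number of pairs $(v,\sigma)$.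
\end{proof}

\subsection*{Points with at least two nearest points}

\begin{proposition}\label{prop:S}
There are $O(n^4)$ sets $\mathcal A\subseteq\Sigma$ with $|\mathcal A|\ge2$ and $\mathcal Z(\mathcal A)\ne\emptyset$. Consequently there are $O(n^4)$ $S$-faces.
\end{proposition}

\begin{proof}
Let $\mathcal A=\Pi(p)$, $|\mathcal A|\ge2$.

Suppose first that $\mathcal A$ contains a point $y\notin V$. Write $p=y+\sum\lambda_ig_i$ as in Lemma~\ref{lem:nec}. Then $\Lambda\le1$, and $\Lambda<1$ is excluded by Lemma~\ref{lem:suff}. If only one $\lambda_i$ is positive, then $\mathcal A=\Sigma\cap\partial C_i$. If $\lambda_i,\lambda_j>0$ with $i\ne j$, then $y$ is an edge point, all spheres of $I(y)$ contain its circle $\partial C_i\cap\partial C_j$, and $\mathcal A=\Sigma\cap\partial C_i\cap\partial C_j$. This gives at most $n+\binom n2$ sets.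

Suppose now that $\mathcal A\subseteq V$. Then $\mathcal A$ is the set of points of $V$ nearest to $p$. Pick $v\in\mathcal A$. The point $p$ lies in the Voronoi cell $\{x:|x-v|\le|x-v'|\text{ for all }v'\in V\setminus\{v\}\}$, a polyhedron with $|V|-1$ constraints, and $\mathcal A\setminus\{v\}$ is the set of constraints tight at $p$. So $\mathcal A$ is determined by $v$ and a face of the cell of $v$. By Lemmas~\ref{lem:poly} and~\ref{lem:count} there are $O(|V|^2)=O(n^4)$ choices.

If $|S(p)|\ge2$, then $|\Pi(p)|\ge2$, so $p$ lies in one of these sets $\mathcal Z(\mathcal A)$. This set is connected by Lemma~\ref{lem:convex} and $S$ is constant on it, so it lies in the $S$-face of $p$. Different $S$-faces are disjoint and therefore contain different sets $\mathcal Z(\mathcal A)$.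
\end{proof}

\subsection*{Walls between incident features}

\begin{proposition}\label{prop:T}
The set $\{p:|\overline S(p)|\ge2\}$ is a union of $O(n^4)$ connected sets of dimension at most $2$, on each of which $\overline S$ is constant. Consequently there are $O(n^4)$ $\overline S$-faces.
\end{proposition}

\begin{proof}
Let $|\overline S(p)|\ge2$. If $|\Pi(p)|\ge2$, then $p$ lies in a set $\mathcal Z(\mathcal A)$ of Proposition~\ref{prop:S}, on which $\overline S=S$ is constant by Lemma~\ref{lem:closure}. So let $\Pi(p)=\{y\}$, and let $\sigma_0$ be the feature that contains $y$. By Lemma~\ref{lem:closure} and \eqref{eq:wall},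
\begin{equation}\label{eq:Sbar}
\overline S(p)=\{\sigma_0\}\cup\{\sigma\text{ 2-face or edge}:\ y\in\bar\sigma,\ p\in W(\sigma,y)\}.
\end{equation}
If $\sigma_0$ is a 2-face, no other feature has $y$ in its closure, by Lemma~\ref{lem:local}(a), and $|\overline S(p)|=1$. Two cases remain.

\emph{Case 1: $\sigma_0$ is an edge.} By Lemma~\ref{lem:local}(b), a feature $\sigma\in\overline S(p)\setminus\{\sigma_0\}$ is a 2-face on some $\partial C_i$ with $i\in I(\sigma_0)$, and $p\in(c_i,y)$. By Lemma~\ref{lem:local}(c), $\sigma$ is determined by $(\sigma_0,i)$ and $\sigma_0\subset\bar\sigma$. Consider the set $\bigcup_{y'\in\sigma_0}(c_i,y')$, which contains $p$. It is the continuous image of $\sigma_0\times(0,1)$, hence connected, and it lies on a cone or in a plane. A point $p'\in(c_i,y')=W(\sigma,y')$ has $\Pi(p')=\{y'\}$ and $\overline S(p')\supseteq\{\sigma_0,\sigma\}$. A third member would be a 2-face on some $\partial C_j$, $j\in I(\sigma_0)$, with $p'\in(c_j,y')$. Segments from $y'$, which is off the axis, to distinct points of the axis meet only in $y'$. So $j=i$, and the third member equals $\sigma$ by Lemma~\ref{lem:local}(c).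 Thus $\overline S=\{\sigma_0,\sigma\}$ on this set. By Lemma~\ref{lem:count}(b) there are $O(n^2)$ pairs $(\sigma_0,i)$.

\emph{Case 2: $y=v$ is a vertex.} The point $p$ lies in one of the walls $W(\sigma,v)$, $v\in\bar\sigma$. All points of these walls have $\Pi=\{v\}$, so \eqref{eq:Sbar} holds on them, and $\overline S$ is determined by the set of walls that contain the point. In degenerate position different walls at $v$ may cross or overlap, and we must cut them into pieces with constant membership. The following claim reduces this to a problem about directions.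

\emph{Claim: if a ray from $v$ meets both $W(\sigma,v)$ and $W(\sigma',v)$, it meets them in the same set.} Let $d$ be the unit direction of the ray. It meets $W(\sigma,v)$ in $\{v+td:0<t<t_\sigma\}$ with $v+t_\sigma d\in\operatorname{core}(\sigma)$, and the same holds for $\sigma'$ with a number $t_{\sigma'}$. If $t_\sigma<t_{\sigma'}$, the point $v+t_\sigma d$ would lie in $\operatorname{core}(\sigma)\cap W(\sigma',v)$, which is empty by \eqref{eq:wall} because $\bar\sigma$ is infinite. By symmetry $t_\sigma=t_{\sigma'}$.

Let $D_\sigma$ be the set of unit directions of rays from $v$ that meet $W(\sigma,v)$. For a 2-face it is a point. For an edge it is the closed great-circle arc between the directions of $c_a-v$ and $c_b-v$, which are linearly independent, so its length is in $(0,\pi)$. Each $D_\sigma$ is the set of unit vectors in a convex cone that contains no line. The intersection of two such cones is a convex cone, so $D_\sigma\cap D_{\sigma'}$ is empty, a point or a closed arc. Let $m_v$ be the number of distinct walls at $v$. The at most $2(m_v-1)$ endpoints of the intersections with the other direction sets cut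 $D_\sigma$ into at most $4m_v$ points and arcs, each of which is contained in or disjoint from every $D_{\sigma'}$. The part of $W(\sigma,v)$ seen from $v$ in the directions of one such piece is an intersection of two convex sets in a plane, hence convex, and by the claim $\overline S$ is constant on it. This gives at most $4m_v^2$ sets at $v$.

The walls of 2-faces at $v$ are among the segments $(c_i,v)$, $i\in I(v)$, so $m_v$ is at most $|I(v)|$ plus the number of edges with $v$ in their closure. By Lemma~\ref{lem:count}, $\sum_vm_v=O(n^2)$, and so $\sum_vm_v^2\le(\sum_vm_v)^2=O(n^4)$.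

Each of the sets found lies in a single level set of $\overline S$ and is connected, so every $\overline S$-face is a union of such sets.
\end{proof}

Propositions~\ref{prop:S} and~\ref{prop:T} prove Theorem~\ref{thm:main}(a). They also show that all $S$-faces and $\overline S$-faces have dimension at most $2$.

\section{The idea of the lower bound}\label{sec:plan}

\subsection*{What has to be produced}
The following lemma turns one inscribed sphere through four vertices into faces of all three dimensions. It is stated with $F$ in place of $\Sigma$ because $F$ is given by explicit inequalities.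

\begin{lemma}\label{lem:four}
Let $\mathcal V\subseteq V$ consist of four affinely independent vertices, and let $p^*$ be the point equidistant from them. Suppose that for all $p$ in a neighborhood of $p^*$ every point of $F$ nearest to $p$ belongs to $\mathcal V$. Then for every $\mathcal A\subseteq\mathcal V$ with $|\mathcal A|\ge2$ the set $\mathcal Z(\mathcal A)$ is both an $S$-face and an $\overline S$-face, with label $\mathcal A$ and of dimension $4-|\mathcal A|$.
\end{lemma}

\begin{proof}
Let $p$ be near $p^*$. Since $\mathcal V\subset\Sigma\subseteq F$, the distances from $p$ to $F$, $\Sigma$ and $\mathcal V$ are equal, and they are positive because $p\notin\mathcal V$. So $p\notin F$, hence $p\in\operatorname{int}U$, and $\Pi(p)$ is the set of points of $\mathcal V$ nearest to $p$. Write $\mathcal V=\{y_1,\dots,y_4\}$. The map $p\mapsto(a_1,a_2,a_3)$ with $a_l=|p-y_l|^2-|p-y_4|^2$ is affine, with linear part given by the independent vectors $2(y_4-y_l)$, so it is an affine isomorphism of $\mathbb{R}^3$ that sends $p^*$ to $0$. With $a_4=0$, we have $\Pi(p)=\mathcal A$ exactly when the minimum of $a_1,\dots,a_4$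 is attained exactly at the indices of $\mathcal A$. This condition defines a relatively open cone with apex $0$ in a subspace of dimension $4-|\mathcal A|$. So $\mathcal Z(\mathcal A)$ is nonempty and has dimension $4-|\mathcal A|$ near $p^*$, and all of $\mathcal Z(\mathcal A)$ lies in the affine subspace of points equidistant from the points of $\mathcal A$, which has the same dimension.

The features in $\mathcal A$ are single points, so $S(p)=\mathcal A$ if and only if $\Pi(p)=\mathcal A$. By Lemma~\ref{lem:closure}, if $\overline S(p)=\mathcal A$, then $\mathcal A\subseteq\Pi(p)$, so $|\Pi(p)|\ge2$ and $S(p)=\overline S(p)=\mathcal A$; and if $\Pi(p)=\mathcal A$, then $\overline S(p)=S(p)=\mathcal A$. Both level sets equal $\mathcal Z(\mathcal A)$, which is connected by Lemma~\ref{lem:convex}.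
\end{proof}

\subsection*{The model: points on two skew lines}
For point sites the quadratic bound is attained as follows. Take northern sites $(s,0,1)$ and southern sites $(0,t,-1)$ with $s,t\in\{1,\dots,N\}$. The squared distances from $p=(u,w,\zeta)$ are
\[
(u-s)^2+w^2+(\zeta-1)^2\qquad\text{and}\qquad u^2+(w-t)^2+(\zeta+1)^2 .
\]
The nearest northern site depends only on $(u,w)$, and there is a tie between two sites on each of the $N-1$ lines $u=s+\frac12$. The southern ties occur on the $N-1$ lines $w=t+\frac12$. At each of the $(N-1)^2$ crossings of such lines, the height $\zeta=\frac14(w^2-u^2)$ makes the northern and southern distances equal and gives a Voronoi vertex.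

We imitate this with $N=\Theta(n^2)$ vertices of $\partial U$ at each pole. We need $\Theta(n^2)$ northern tie lines that run across a fixed square of the $(u,w)$-plane in one direction, $\Theta(n^2)$ southern tie lines that run across it in the other direction, and a height that balances the two poles.

\subsection*{Unit spheres near a pole}
Let $p$ and some of the centers lie near the origin, and let other centers lie near $(0,0,2)$. All these unit spheres pass near the north pole $(0,0,1)$. A horizontal displacement of order $\varepsilon$ changes the height of a sphere by order $\varepsilon^2$, so we use the scaled coordinates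
\[
\Phi(X,Y,Z)=\bigl(\varepsilon X,\ \varepsilon Y,\ 1+\varepsilon^2(H+Z)\bigr),\qquad T=2Z+X^2+Y^2 ,
\]
where $\varepsilon>0$ is small and $H$ is a constant to be chosen later. For real $a,b,z$ the squared distance from $\Phi(X,Y,Z)$ to $(\varepsilon a,\varepsilon b,\varepsilon^2(H+z))$ is $\varepsilon^2(X-a)^2+\varepsilon^2(Y-b)^2+(1+\varepsilon^2(Z-z))^2$. For the center $(\varepsilon a,\varepsilon b,2+\varepsilon^2(H+z))$ the last term is $(1-\varepsilon^2(Z-z))^2$ instead. Expanding gives the exact formulas
\begin{align}
&\varepsilon^{-2}\bigl(|\Phi-(\varepsilon a,\varepsilon b,\varepsilon^2(H+z))|^2-1\bigr)\notag\\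
&\qquad=T-\bigl(2aX+2bY+2z-a^2-b^2\bigr)+\varepsilon^2(Z-z)^2,\label{eq:low}\\
&\varepsilon^{-2}\bigl(|\Phi-(\varepsilon a,\varepsilon b,2+\varepsilon^2(H+z))|^2-1\bigr)\notag\\
&\qquad=\bigl(2X^2+2Y^2-2aX-2bY+a^2+b^2+2z\bigr)-T+\varepsilon^2(Z-z)^2.\label{eq:up}
\end{align}
In the coordinates $(X,Y,T)$ and in the limit $\varepsilon\to0$, the outside of a \emph{lower} ball (center near the origin) is a halfspace $T\ge$ affine, and the outside of an \emph{upper} ball (center near $(0,0,2)$) is the region below a paraboloid. By \eqref{eq:low}, the squared distance to $p=(\varepsilon u,\varepsilon w,\varepsilon^2\zeta)$ becomes, up to a constant, the linear function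
\[
J_{u,w}=T-2uX-2wY .
\]
Finding the points of $F$ nearest to $p$ near the pole thus becomes the problem of minimizing a linear function over a polyhedron from which convex regions have been removed.

\subsection*{A grid of vertices}
Choose the lower balls so that their planes are tangent to the parabolic cylinder $T=2Y^2$, and the upper balls with $b=0$:
\[
B_\beta=2\beta Y-\tfrac12\beta^2=2Y^2-2\bigl(Y-\tfrac12\beta\bigr)^2,\qquad A=2X^2+2Y^2-2L(X),
\]
with $L$ affine. Put $\tau=\frac12\beta-Y$. A point of the plane $T=B_\beta$ is covered by the upper ball when $B_\beta>A$, that is, when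
\[
X^2+\tau^2<L(X).
\]
This is a disc in the $(X,\tau)$-plane centered on the axis $\tau=0$, and it does not depend on $\beta$. So one chain of $q$ overlapping discs appears on each of $q$ lower planes, and the crossing points of consecutive circles, which we call \emph{nodes}, give about $q^2$ vertices. On the plane $T=B_\beta$ we have $J_{u,w}=2\delta\tau-2uX+{}$const with $\delta=w-\beta$. For $\delta>0$ the level lines have slope $u/\delta$, and $J$ decreases with $\tau$. If the nodes form a convex chain with slopes $s_1<s_2<\cdots$, then the level line of slope $s_\kappa$ touches two consecutive nodes at once.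

\begin{example}\label{ex:discs}
Take the nodes $(X,\tau)=(-1,1),(0,1),(1,2),(2,4)$, with slopes $0,1,2$. The values of $X^2+\tau^2$ are $2,1,5,20$, so the circles through consecutive nodes have $L_1=1-X$, $L_2=1+4X$, $L_3=15X-10$. On the line $\tau=1+X$ through the two middle nodes, $X^2+\tau^2-L_k$ equals
\[
X(2X+3),\qquad 2X(X-1),\qquad (X-1)(2X-11)
\]
for $k=1,2,3$. So for $-\frac32<X<\frac{11}2$ this line is covered by the three open discs, except for the two nodes $X=0$ and $X=1$.
\end{example}

The tie between two nodes occurs when $u/\delta=s_\kappa$, that is, on the line $w=\beta+u/s_\kappa$. If the slopes $s_\kappa$ are large, these lines are nearly horizontal, and each value of $\beta$ carries a thin fan of them. So $w$ selects the lower ball on a coarse scale and the pair of nodes on a fine scale, which gives about $q^2$ nearly horizontal tie lines. At the south pole we place a congruent configuration with the roles of $u$ and $w$ exchanged, whose tie lines are nearly vertical. There are about $q^4$ crossings.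

The example also shows what is missing. Outside the discs the level line is uncovered, and $J$ is unbounded below on the uncovered part of the plane, both for $X\to+\infty$ and for $\tau\to-\infty$ on the far side of the chain. Two more kinds of lower balls close these exits. One steep plane $E$ cuts off large $X$. Each plane $B_{\beta^-}$ gets a companion $B_{\beta^+}$ with $\beta^-<w<\beta^+$, so that $J$ increases again beyond the crease where the two planes meet. The crease must itself be covered by the discs, which forces $\beta^+-\beta^-$ to be small compared with their width. The next section fixes parameters for which all this holds.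

\section{The limit problem}\label{sec:limit}

\subsection*{Parameters}
Fix $q\ge3$ and put $h=\frac1{16q}\le\frac1{48}$. For $1\le i\le q$ let
\[
b_i=1+8hi\in(1,\tfrac32],\qquad\beta_i^\pm=b_i\pm h ,
\]
so that $1<\beta_i^-<\frac32$ and $\beta_i^+<2$. The slopes are $s_1=0$ and $s_k=\frac2h(1+\frac{k-2}q)$ for $2\le k\le q$, so $\frac2h=s_2<\dots<s_q<\frac4h$. The nodes $(X_k,\theta_k)$ are given by
\[
X_0=-h^2,\quad X_k=(k-1)h^3\ \ (1\le k\le q),\qquad\theta_0=h,\quad\theta_k=\theta_{k-1}+s_k(X_k-X_{k-1}).
\]
Then $\theta_1=h$ and $\theta_k-\theta_1<q\cdot\frac4h\cdot h^3=\frac h4$, so $h\le\theta_k<\frac54h$. Also $X_q<qh^3=\frac{h^2}{16}$. Put $M=5/h^3$ and $X^*=X_q-\frac12h^3$.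

For $1\le k\le q$ let $L_k(X)=\alpha_kX+\mu_k$ be the affine function with $L_k(X_j)=\theta_j^2+X_j^2$ for $j=k-1,k$. Factoring the differences of squares gives
\begin{equation}\label{eq:alpha}
\alpha_k=(\theta_k+\theta_{k-1})s_k+X_k+X_{k-1},
\end{equation}
which is strictly increasing in $k$. We use the following fact twice: if $g$ is piecewise linear on $[X_0,X_q]$ with strictly increasing slopes on the intervals $[X_{k-1},X_k]$, and $g_l$ is the affine function that agrees with $g$ on $[X_{l-1},X_l]$, then $g>g_l$ outside this interval, because $g-g_l$ has negative slopes to the left of it and positive slopes to the right. Applied to the interpolation of the points $(X_j,\theta_j^2+X_j^2)$, it shows that this interpolation is $\max_kL_k$ on $[X_0,X_q]$ and that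
\begin{equation}\label{eq:Lstrict}
L_l(X_r)<\theta_r^2+X_r^2\qquad(1\le r\le q-1,\ l\notin\{r,r+1\}).
\end{equation}
Let $K(X)=\max_kL_k(X)-X^2$, so that the union of the discs is $\{\tau^2<K(X)\}$, and let $\vartheta$ be the piecewise linear interpolation of the nodes $(X_j,\theta_j)$. For $X=(1-t)X_{k-1}+tX_k$ with $t\in[0,1]$, the identity $(1-t)a^2+tb^2=((1-t)a+tb)^2+t(1-t)(b-a)^2$, applied to the $X_j$ and to the $\theta_j$, gives
\begin{equation}\label{eq:K}
K(X)=(1-t)\theta_{k-1}^2+t\theta_k^2+t(1-t)(X_k-X_{k-1})^2\ \ge\ \vartheta(X)^2\ \ge\ h^2 ,
\end{equation}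
and $K(X)=\vartheta(X)^2$ only at the points $X_j$.

\subsection*{The functions and the points}
In coordinates $(X,Y,T)$ let
\[
B_i^\pm=2Y^2-2\bigl(Y-\tfrac12\beta_i^\pm\bigr)^2,\qquad E=2M(X-X^*),\qquad A_k=2X^2+2Y^2-2L_k(X).
\]
Then $\min_kA_k=2Y^2-2K(X)$, and therefore
\begin{equation}\label{eq:cover}
B_i^\pm>\min_kA_k\iff\bigl(Y-\tfrac12\beta_i^\pm\bigr)^2<K(X).
\end{equation}
For $1\le i\le q$ and $1\le r\le q-1$ let
\[
\xi_{i,r}=\bigl(X_r,\ Y_{i,r},\ 2Y_{i,r}^2-2\theta_r^2\bigr),\qquad Y_{i,r}=\tfrac12\beta_i^--\theta_r ,
\]
the point of the plane $T=B_i^-$ over the $r$th node. These points are pairwise distinct, since $X_r$ determines $r$ and then $Y_{i,r}$ determines $i$.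

\begin{lemma}\label{lem:vertex}
At $\xi_{i,r}$ we have $T=B_i^-=A_r=A_{r+1}$. Moreover $T$ is strictly larger than all other functions $B_j^\pm$ and than $E$, and strictly smaller than all other $A_l$. The gradients of $T-B_i^-$, $A_r-T$, $A_{r+1}-T$ at $\xi_{i,r}$ are linearly independent.
\end{lemma}

\begin{proof}
The equalities hold because $Y_{i,r}-\frac12\beta_i^-=-\theta_r$ and $L_r(X_r)=L_{r+1}(X_r)=\theta_r^2+X_r^2$. The inequalities $T<A_l$ are \eqref{eq:Lstrict}. For another value $\beta$ among the $\beta_j^\pm$, the inequality to be shown reads $|Y_{i,r}-\frac12\beta|>\theta_r$. If $\beta>\beta_i^-$, then $Y_{i,r}-\frac12\beta<-\theta_r$. If $\beta<\beta_i^-$, then $\beta\le\beta_{i-1}^+=b_i-7h$, and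
\[
Y_{i,r}-\tfrac12\beta\ge\tfrac12(b_i-h)-\theta_r-\tfrac12(b_i-7h)=3h-\theta_r>\theta_r .
\]
This is where the spacing $8h$ of the $b_i$ is used. Further, $T\ge-2\theta_r^2>-1$, while $E\le2M(X_{q-1}-X^*)=-Mh^3=-5$.

The three gradients are
\begin{equation}\label{eq:grad}
(0,-2\beta_i^-,1),\qquad(4X_r-2\alpha_r,\,4Y_{i,r},\,-1),\qquad(4X_r-2\alpha_{r+1},\,4Y_{i,r},\,-1).
\end{equation}
The difference of the last two is $(2\alpha_{r+1}-2\alpha_r,0,0)\ne0$, and the $(Y,T)$-components of the first two have determinant $2\beta_i^--4Y_{i,r}=4\theta_r\ne0$.
\end{proof}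

Let
\[
F_i^0=\{T\ge B_i^-,\ T\ge B_i^+,\ T\ge E,\ T\le A_k\ (1\le k\le q)\}.
\]
The constraints $T\ge B_j^\pm$ with $j\ne i$ are left out; this only enlarges the set over which we minimize.

\begin{lemma}\label{lem:limit}
Let $1\le i\le q$ and $2\le\kappa\le q-1$, and let $u,w\in(1,2)$ satisfy $w-\beta_i^-=u/s_\kappa$.
\begin{enumerate}
\item[(a)] The minimum of $J_{u,w}$ on $F_i^0$ is attained exactly at the two points $\xi_{i,\kappa-1}$ and $\xi_{i,\kappa}$.
\item[(b)] For $r\in\{\kappa-1,\kappa\}$, the gradient of $J_{u,w}$ is a combination of the three gradients \eqref{eq:grad} with strictly positive coefficients.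
\item[(c)] The point $(u,w)$ is interior to the triangle with vertices $(0,\beta_i^-)$, $(0,\beta_i^+)$, $(M,0)$.
\end{enumerate}
\end{lemma}

Part (a) identifies the nearest points in the limit. Part (b) says that the two minima are sharp, which will carry them over to $\varepsilon>0$. Part (c) says that $p$ is surrounded by the centers of three lower balls, which will confine the nearest points to the poles.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!25] (0.5,-0.5) -- (4.55,1.93) -- (4.65,-2.16) -- cycle;
\draw[thick] (0,1) to[bend left=20] (3,1) to[bend left=25] (4,1.6) to[bend left=20] (5,2.6);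
\draw[thick] (0,-2) to[bend right=20] (3,-2) to[bend right=25] (4,-2.6) to[bend right=20] (5,-3.6);
\draw[dashed] (-0.3,-0.5) -- (5.5,-0.5) node[right] {$\tau=-h/2$};
\draw (0.1,-0.74) -- (5.4,2.44) node[right] {$\tau=\ell(X)$};
\foreach \x/\k in {0/0,3/1,4/2,5/3} \draw[dotted] (\x,2.8) -- (\x,-3.7) node[below] {$X_{\k}$};
\fill (3,1) circle (2pt) (4,1.6) circle (2pt);
\node at (1.5,1.65) {$\tau=\sqrt{K(X)}$};
\node at (1.5,-2.65) {$\tau=-h-\sqrt{K(X)}$};
\end{tikzpicture}
\caption{The limit problem projected to the $(X,\tau)$-plane, $\tau=\frac12\beta_i^--Y$, for $q=3$ and $\kappa=2$ (schematic, not to scale). A point of $F_i^0$ with $J\le J^*$ must lie over the shaded triangle, where the level plane $T=f$ of $J$ is not below the three planes $B_i^-$, $B_i^+$, $E$. No point of $F_i^0$ lies over the open region between the two scalloped curves, where $\max(B_i^-,B_i^+)>\min_kA_k$. The triangle leaves this region only at the two marked nodes. The dashed line is the crease $B_i^-=B_i^+$.}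
\label{fig:limit}
\end{figure}

\begin{proof}
Write $\beta=\beta_i^-$, $b=b_i$, $s=s_\kappa$, $J=J_{u,w}$, $\delta=w-\beta=u/s$ and $\delta^+=\beta_i^+-w=2h-\delta$. Since $u<2$ and $s\ge2/h$,
\[
0<\delta<h<\delta^+ .
\]
This is the reason for taking the slopes $s_k$, $k\ge2$, at least $2/h$.

(c) The interior of the triangle is given by $0<u<M$ and $\beta(1-\frac uM)<w<\beta_i^+(1-\frac uM)$. The first condition holds as $M>2$, the lower bound for $w$ holds as $w>\beta$, and the upper bound holds as $\beta_i^+u/M<4/M=\frac45h^3<\delta^+$.

(a) At $\xi_{i,r}$ we have $T=2\beta Y_{i,r}-\frac12\beta^2$. Hence, for arbitrary $u$ and $w$,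
\begin{equation}\label{eq:Jval}
J_{u,w}(\xi_{i,r})=2(w-\beta)\theta_r-2uX_r-(w-\beta)\beta-\tfrac12\beta^2 .
\end{equation}
Since $\delta(\theta_\kappa-\theta_{\kappa-1})=\delta s(X_\kappa-X_{\kappa-1})=u(X_\kappa-X_{\kappa-1})$, the points $\xi_{i,\kappa-1}$ and $\xi_{i,\kappa}$ give the same value $J^*$. Both lie in $F_i^0$ by Lemma~\ref{lem:vertex}.

Let $(X,Y,T)\in F_i^0$ with $J\le J^*$, that is, $T\le f:=2uX+2wY+J^*$. Then $f\ge B_i^-$, $f\ge B_i^+$ and $f\ge E$ at $(X,Y)$. These three inequalities define the triangle of Figure~\ref{fig:limit}, and we show that it is covered except for two points.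

\emph{The two sides through the crease.} Put $\tau=\frac12\beta-Y$, and let $\ell(X)=\theta_\kappa+s(X-X_\kappa)$ be the line through the nodes $\kappa-1$ and $\kappa$. The affine function $f-B_i^-$ of $(X,Y)$ has gradient $(2u,2\delta)$ and vanishes at $(X_\kappa,Y_{i,\kappa})$. As $u=\delta s$ and $Y-Y_{i,\kappa}=\theta_\kappa-\tau$,
\begin{equation}\label{eq:side1}
f-B_i^-=2\delta\bigl(\ell(X)-\tau\bigr),\qquad\text{so}\qquad\tau\le\ell(X).
\end{equation}
We have $B_i^-=B_i^+$ exactly for $Y=\frac14(\beta_i^-+\beta_i^+)=\frac b2$, that is, for $\tau=-\frac h2$. Define $X_a$ by $\ell(X_a)=-\frac h2$, so that $\ell(X)=s(X-X_a)-\frac h2$. At $(X_a,\frac b2)$ we have $f=B_i^-=B_i^+$. The function $f-B_i^+$ has gradient $(2u,-2\delta^+)$, so $f\ge B_i^+$ reads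
\begin{equation}\label{eq:side2}
\delta^+\bigl(Y-\tfrac b2\bigr)\le u(X-X_a).
\end{equation}

\emph{The range of $X$.} If $Y\ge\frac b2$, then \eqref{eq:side2} gives $X\ge X_a$. If $Y\le\frac b2$, then $\tau\ge-\frac h2$ and \eqref{eq:side1} gives $X\ge X_a$. Also
\[
X_a=X_\kappa-\frac{\theta_\kappa+h/2}s\ge-\frac{7h/4}{2/h}=-\tfrac78h^2>X_0 ,
\]
so the long first interval $[X_0,X_1]$, which belongs to the disc with $s_1=0$, reaches beyond the apex of the triangle. Next we show $X<X_q$, using $E$. At $(X_a,\frac b2)$ we have $f=\beta b-\frac12\beta^2=\frac12(b^2-h^2)\le\frac98$. By \eqref{eq:side2}, $Y-\frac b2\le\frac2h(X-X_a)$. Since $u,w<2$, this gives $f\le\frac98+(4+\frac8h)(X-X_a)\le\frac98+\frac{12}h(X-X_a)$. Suppose $X\ge X_q$. As $X_q-X_a<2h^2$ and $24h\le\frac12$, we get $f<3+\frac{12}h(X-X_q)$. But $E=5+2M(X-X_q)$ and $2M\ge\frac{12}h$, so $E>f$, a contradiction.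

Thus $X\in[X_0,X_q]$. The slopes $s_k$ increase strictly, so $\ell\le\vartheta$ with equality only on $[X_{\kappa-1},X_\kappa]$. With \eqref{eq:K},
\begin{equation}\label{eq:ellK}
\ell(X)\le\sqrt{K(X)},\ \text{ with equality only for }X\in\{X_{\kappa-1},X_\kappa\},\qquad\text{and}\qquad\sqrt{K(X)}\ge h .
\end{equation}

\emph{The near side, $Y\le\frac b2$.} Here $-\sqrt{K(X)}<-\frac h2\le\tau\le\ell(X)\le\sqrt{K(X)}$. If $\tau<\sqrt{K(X)}$, then $\tau^2<K(X)$, and \eqref{eq:cover} gives $T\ge B_i^->\min_kA_k\ge T$, a contradiction. So $\tau=\ell(X)=\sqrt{K(X)}$, which forces $X=X_r$ and $\tau=\theta_r$ with $r\in\{\kappa-1,\kappa\}$. By \eqref{eq:side1}, $B_i^-\le T\le f=B_i^-$, so the point is $\xi_{i,r}$.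

\emph{The far side, $Y\ge\frac b2$.} Put $\tau^+=Y-\frac12\beta_i^+=Y-\frac b2-\frac h2\ge-\frac h2>-\sqrt{K(X)}$. By \eqref{eq:side2}, $\tau^+\le\frac u{\delta^+}(X-X_a)-\frac h2$. If $X>X_a$, the right side is less than $s(X-X_a)-\frac h2=\ell(X)\le\sqrt{K(X)}$, because $u/\delta^+<u/\delta=s$. If $X=X_a$, it equals $-\frac h2<\sqrt{K(X)}$. So $(\tau^+)^2<K(X)$, and \eqref{eq:cover} gives $T\ge B_i^+>\min_kA_k\ge T$, a contradiction.

(b) Write $\nabla J=(-2u,-2w,1)$ as a combination of the vectors \eqref{eq:grad} with coefficients $\lambda_1,\lambda_2,\lambda_3$, and put $\bar\lambda=\lambda_2+\lambda_3$. The $T$-component gives $\lambda_1=1+\bar\lambda$. The $Y$-component gives $-2\beta-(2\beta-4Y_{i,r})\bar\lambda=-2w$, so $\bar\lambda=\delta/(2\theta_r)>0$ and $\lambda_1>0$. The $X$-component gives $\lambda_2(\alpha_r-2X_r)+\lambda_3(\alpha_{r+1}-2X_r)=u$. Thus $u/\bar\lambda=2\theta_rs_\kappa$ is the average of $\alpha_r-2X_r$ and $\alpha_{r+1}-2X_r$ with weights $\lambda_2/\bar\lambda$ and $\lambda_3/\bar\lambda$, and both weights are positive exactly when it lies strictly between these two numbers. By \eqref{eq:alpha}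 and $r\le\kappa\le r+1$,
\begin{align*}
\alpha_r-2X_r&=(\theta_r+\theta_{r-1})s_r-(X_r-X_{r-1})<2\theta_rs_r\le2\theta_rs_\kappa,\\
\alpha_{r+1}-2X_r&=(\theta_{r+1}+\theta_r)s_{r+1}+(X_{r+1}-X_r)>2\theta_rs_{r+1}\ge2\theta_rs_\kappa.
\end{align*}
\end{proof}

\section{The unit balls and their vertices}\label{sec:balls}

Let $\rho(x_1,x_2,x_3)=(x_2,x_1,-x_3)$, an isometric involution that exchanges the poles and the two horizontal axes. For $\varepsilon>0$ the \emph{northern} unit balls have the centers
\begin{align*}
\mathsf b_i^\pm&=\bigl(0,\ \varepsilon\beta_i^\pm,\ \varepsilon^2(H+\tfrac14(\beta_i^\pm)^2)\bigr)&&(1\le i\le q),\\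
\mathsf e&=\bigl(\varepsilon M,\ 0,\ \varepsilon^2(H+z_E)\bigr),&&z_E=\tfrac12M^2-MX^*,\\
\mathsf a_k&=\bigl(\varepsilon\alpha_k,\ 0,\ 2+\varepsilon^2(H+z_k)\bigr)\quad(1\le k\le q),&&z_k=-\tfrac12\alpha_k^2-\mu_k,
\end{align*}
and the \emph{southern} balls are their images under $\rho$. For small $\varepsilon$ these are $2(2q+1+q)=6q+2$ distinct balls. Indeed, the centers near the origin have distinct horizontal parts, since the $\beta_i^\pm$ are distinct and less than $2<M$, and so do those near $(0,0,2)$ and those near $(0,0,-2)$. The sets $U$, $\Sigma$ and $F$ are invariant under $\rho$.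

Let $x=\Phi(X,Y,Z)$. The heights were chosen so that \eqref{eq:low} and \eqref{eq:up} give
\begin{equation}\label{eq:north}
\begin{aligned}
\varepsilon^{-2}(|x-\mathsf b_i^\pm|^2-1)&=T-B_i^\pm+\varepsilon^2\bigl(Z-\tfrac14(\beta_i^\pm)^2\bigr)^2,\\
\varepsilon^{-2}(|x-\mathsf e|^2-1)&=T-E+\varepsilon^2(Z-z_E)^2,\\
\varepsilon^{-2}(|x-\mathsf a_k|^2-1)&=A_k-T+\varepsilon^2(Z-z_k)^2 .
\end{aligned}
\end{equation}
The southern lower balls also pass near the north pole and could cover the vertices there. The constant $H$ prevents this, since it raises the northern balls and lowers the southern ones. The center $\rho(\mathsf b_i^\pm)$ has the form in \eqref{eq:low} with $(a,b,z)=(\beta,0,-2H-\frac14\beta^2)$, $\beta=\beta_i^\pm$, and $\rho(\mathsf e)$ with $(a,b,z)=(0,M,-2H-z_E)$, so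
\begin{equation}\label{eq:south}
\begin{aligned}
\varepsilon^{-2}(|x-\rho(\mathsf b_i^\pm)|^2-1)&=T-2\beta X+\tfrac32\beta^2+4H+\varepsilon^2\bigl(Z+2H+\tfrac14\beta^2\bigr)^2,\\
\varepsilon^{-2}(|x-\rho(\mathsf e)|^2-1)&=T-2MY+M^2+2z_E+4H+\varepsilon^2(Z+2H+z_E)^2 .
\end{aligned}
\end{equation}
We fix $H=H(q)$ so large that the right sides of \eqref{eq:south}, at $\varepsilon=0$, are positive at all the finitely many points $\xi_{i,r}$. The remaining southern balls are far away: $|x-\rho(\mathsf a_k)|\to3$ as $\varepsilon\to0$, uniformly for bounded $(X,Y,Z)$.

For $p=(\varepsilon u,\varepsilon w,\varepsilon^2\zeta)$ we have $\rho(p)=(\varepsilon w,\varepsilon u,-\varepsilon^2\zeta)$ and $|\rho(x)-p|=|x-\rho(p)|$. Formula \eqref{eq:low} with $z=\pm\zeta-H$ gives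
\begin{equation}\label{eq:dist}
\begin{aligned}
\varepsilon^{-2}(|x-p|^2-1)&=J_{u,w}+u^2+w^2+2(H-\zeta)+\varepsilon^2(Z+H-\zeta)^2,\\
\varepsilon^{-2}(|\rho(x)-p|^2-1)&=J_{w,u}+u^2+w^2+2(H+\zeta)+\varepsilon^2(Z+H+\zeta)^2 .
\end{aligned}
\end{equation}
From now on we regard the right sides of \eqref{eq:north}--\eqref{eq:dist} as polynomials of degree at most $2$ in $\xi=(X,Y,Z)$, with coefficients that are continuous in $\varepsilon,u,w,\zeta$, and we write the points $\xi_{i,r}$ in these coordinates. The change of coordinates $(X,Y,Z)\mapsto(X,Y,T)$ is a diffeomorphism. At each point it transforms all gradients by the same invertible matrix, so the independence in Lemma~\ref{lem:vertex} and the relation in Lemma~\ref{lem:limit}(b) remain true.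

\begin{lemma}\label{lem:realvertex}
For small $\varepsilon>0$ there are points $\xi^\varepsilon_{i,r}$ $(1\le i\le q$, $1\le r\le q-1)$ with $\xi^\varepsilon_{i,r}\to\xi_{i,r}$ as $\varepsilon\to0$, such that $v^\varepsilon_{i,r}=\Phi(\xi^\varepsilon_{i,r})$ lies on the spheres about $\mathsf b_i^-,\mathsf a_r,\mathsf a_{r+1}$, whose normals there are independent, and outside all other balls. The $2q(q-1)$ points $v^\varepsilon_{i,r}$ and $\rho(v^\varepsilon_{i,r})$ are pairwise distinct vertices of $\partial U$.
\end{lemma}

\begin{proof}
Let $\varphi_1,\varphi_2,\varphi_3$ be the functions \eqref{eq:north} for $\mathsf b_i^-,\mathsf a_r,\mathsf a_{r+1}$. At $\varepsilon=0$ they vanish at $\xi_{i,r}$ and have independent gradients there, by Lemma~\ref{lem:vertex}. The implicit function theorem gives a common zero $\xi^\varepsilon_{i,r}$ that depends continuously on $\varepsilon$, and the gradients stay independent. Since $\Phi$ is an affine isomorphism for $\varepsilon>0$, the vectors from $v=v^\varepsilon_{i,r}$ to the three centers are independent. The other functions in \eqref{eq:north} and \eqref{eq:south} are positive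 at $\xi_{i,r}$ for $\varepsilon=0$, by Lemma~\ref{lem:vertex} and the choice of $H$, so they are positive at $\xi^\varepsilon_{i,r}$ for small $\varepsilon$; and the centers $\rho(\mathsf a_k)$ are at distance close to $3$. As in Example~\ref{ex:small}, some direction leads from $v$ out of the three balls, so $v\in\Sigma$ and $|I(v)|=3$. A circle through $v$ on all three spheres would have a tangent orthogonal to three independent normals, so $v$ is a vertex. By symmetry so is $\rho(v)$. The points are distinct because the limits $\xi_{i,r}$ are distinct and the two families lie near opposite poles.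
\end{proof}

\section{Nearest points for small $\varepsilon$}\label{sec:near}

Fix a quadruple $(i,\kappa,i',\kappa')$ with $1\le i,i'\le q$ and $2\le\kappa,\kappa'\le q-1$. Let $(u_0,w_0)$ be the crossing point of the northern and the southern tie line,
\begin{equation}\label{eq:cross}
w-\beta_i^-=u/s_\kappa,\qquad u-\beta_{i'}^-=w/s_{\kappa'} .
\end{equation}
Substituting one equation into the other gives
\[
u_0=\frac{\beta_{i'}^-+\beta_i^-/s_{\kappa'}}{1-1/(s_\kappa s_{\kappa'})},\qquad w_0=\frac{\beta_i^-+\beta_{i'}^-/s_\kappa}{1-1/(s_\kappa s_{\kappa'})} .
\]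
As $1<\beta_i^-,\beta_{i'}^-<\frac32$ and $s_\kappa,s_{\kappa'}\ge2/h\ge96$, both numbers lie between $1$ and $\frac32(1+\frac1{96})/(1-\frac1{96^2})=\frac32\cdot\frac{96}{95}<2$. So Lemma~\ref{lem:limit} applies to $(i,\kappa)$ with $(u,w)=(u_0,w_0)$, with minimum $J_N^*$, and to $(i',\kappa')$ with $(u,w)=(w_0,u_0)$, with minimum $J_S^*$. The two lines of \eqref{eq:dist} balance in the limit for $\zeta_0=\frac14(J_N^*-J_S^*)$. Put $P_0=(u_0,w_0,\zeta_0)$ and
\[
\mathcal V^\varepsilon=\{v^\varepsilon_{i,\kappa-1},\ v^\varepsilon_{i,\kappa},\ \rho(v^\varepsilon_{i',\kappa'-1}),\ \rho(v^\varepsilon_{i',\kappa'})\}.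
\]

A limit argument alone shows only that nearest points are close to $\mathcal V^\varepsilon$; they might lie on an edge or a 2-face next to a vertex. The following lemma excludes this. With positive multipliers the objective grows linearly away from the vertex within the feasible set, and linear growth dominates the quadratic error.

\begin{lemma}[Sharp minima persist]\label{lem:sharp}
Let $\varphi_1^\nu,\varphi_2^\nu,\varphi_3^\nu,\psi^\nu$ be polynomials of degree at most $2$ on $\mathbb{R}^3$ whose coefficients converge, as $\nu\to\infty$, to those of $\varphi_1,\varphi_2,\varphi_3,\psi$. Suppose that at a point $\xi^0$ the gradients $\nabla\varphi_l$ are independent and $\nabla\psi=\sum_l\lambda_l\nabla\varphi_l$ with all $\lambda_l>0$. Let $\eta^\nu\to\xi^0$ and $\xi^\nu\to\xi^0$ satisfy $\varphi_l^\nu(\eta^\nu)=0$, $\varphi_l^\nu(\xi^\nu)\ge0$ for $l=1,2,3$, and $\psi^\nu(\xi^\nu)\le\psi^\nu(\eta^\nu)$. Then $\xi^\nu=\eta^\nu$ for large $\nu$.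
\end{lemma}

\begin{proof}
The matrix $G^\nu$ with rows $\nabla\varphi^\nu_l(\eta^\nu)$ converges to an invertible matrix. So there are $\omega,\lambda_*>0$ such that, for large $\nu$, $|G^\nu\Delta|\ge\omega|\Delta|$ for all $\Delta$, and $\nabla\psi^\nu(\eta^\nu)=\sum_l\lambda_l^\nu\nabla\varphi_l^\nu(\eta^\nu)$ with $\lambda_l^\nu\to\lambda_l$ and $\lambda_l^\nu\ge\lambda_*$. Let $\Delta=\xi^\nu-\eta^\nu\to0$. The polynomials have bounded coefficients, so Taylor's formula holds with constants independent of $\nu$: $\varphi_l^\nu(\xi^\nu)=\nabla\varphi_l^\nu(\eta^\nu)\cdot\Delta+O(|\Delta|^2)$, and the analogous formula for $\psi^\nu(\xi^\nu)-\psi^\nu(\eta^\nu)$. A sum of nonnegative numbers is at least their Euclidean norm, so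
\[
0\ge\psi^\nu(\xi^\nu)-\psi^\nu(\eta^\nu)=\sum_l\lambda_l^\nu\varphi_l^\nu(\xi^\nu)+O(|\Delta|^2)\ge\lambda_*|G^\nu\Delta|-O(|\Delta|^2)\ge\lambda_*\omega|\Delta|-O(|\Delta|^2).
\]
For small $|\Delta|$ this forces $\Delta=0$.
\end{proof}

\begin{proposition}\label{prop:near}
There are an open neighborhood $\mathcal P$ of $P_0$ and $\varepsilon_0>0$ such that for $0<\varepsilon<\varepsilon_0$ and $(u,w,\zeta)\in\mathcal P$ every point of $F$ nearest to $p=(\varepsilon u,\varepsilon w,\varepsilon^2\zeta)$ belongs to $\mathcal V^\varepsilon$.
\end{proposition}

\begin{proof}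
Suppose not. Then there are $\varepsilon_\nu\to0$, parameters $(u_\nu,w_\nu,\zeta_\nu)\to P_0$ with points $p_\nu$, and points $x_\nu\notin\mathcal V^{\varepsilon_\nu}$ of $F$ nearest to $p_\nu$. We drop the index $\nu$; all constants below are independent of it. Comparing $x$ with $v^\varepsilon_{i,\kappa}\in F$ by \eqref{eq:dist} gives $|x-p|^2\le1+C\varepsilon^2$, so $|x|\le2$ for large $\nu$.

\emph{Localization at the poles.} The scaled coordinates see only a neighborhood of size $O(\varepsilon)$ of a pole, so we first show that $x$ lies there. For a vector $a\in\mathbb{R}^3$ write $a=(a_{\mathrm h},a_3)$ with horizontal part $a_{\mathrm h}\in\mathbb{R}^2$. By Lemma~\ref{lem:limit}(c) there is $r_0>0$ such that, for large $\nu$, the disc of radius $r_0$ about $(u,w)$ lies in the triangle with vertices $(0,\beta_i^-),(0,\beta_i^+),(M,0)$. A linear function on a triangle is largest at a vertex, and the vertices are the horizontal parts of $\mathsf b_i^-,\mathsf b_i^+,\mathsf e$ divided by $\varepsilon$. So there is $c\in\{\mathsf b_i^-,\mathsf b_i^+,\mathsf e\}$ with $(c-p)_{\mathrm h}\cdot x_{\mathrm h}\ge\varepsilon r_0|x_{\mathrm h}|$.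 Since $|x-c|\ge1$, and since $(c-p)_3$, $|p|^2$ and $|c|^2$ are $O(\varepsilon^2)$,
\[
1+C\varepsilon^2\ge|x-p|^2=|x-c|^2+2(c-p)\cdot x+|p|^2-|c|^2\ge1+2\varepsilon r_0|x_{\mathrm h}|-O(\varepsilon^2).
\]
Hence $|x_{\mathrm h}|=O(\varepsilon)$. Now $|x-\mathsf b_i^-|^2\ge1$ gives $x_3^2\ge1-O(\varepsilon^2)$, and $|x-p|^2\le1+C\varepsilon^2$ gives $x_3^2\le1+O(\varepsilon^2)$, so $|x_3|=1+O(\varepsilon^2)$. After passing to a subsequence, either $x=\Phi(\xi)$ for all $\nu$ or $x=\rho(\Phi(\xi))$ for all $\nu$, where $\xi=(X,Y,Z)$ is bounded and converges to some $\xi^0$.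

\emph{Northern case.} As $x\in F$, the functions \eqref{eq:north} are nonnegative at $\xi$, and in the limit $\xi^0\in F_i^0$. Let $\psi$ be the first function in \eqref{eq:dist}; its limit is $J_{u_0,w_0}$ plus a constant. From $\psi(\xi)\le\psi(\xi^\varepsilon_{i,\kappa})$ we get $J_{u_0,w_0}(\xi^0)\le J_N^*$ in the limit. By Lemma~\ref{lem:limit}(a), $\xi^0=\xi_{i,r}$ with $r\in\{\kappa-1,\kappa\}$. Apply Lemma~\ref{lem:sharp} to $\psi$, to the functions \eqref{eq:north} for $\mathsf b_i^-,\mathsf a_r,\mathsf a_{r+1}$, and to $\eta=\xi^\varepsilon_{i,r}$. The gradient conditions hold by Lemmas~\ref{lem:vertex} and~\ref{lem:limit}(b), and $\psi(\xi)\le\psi(\eta)$ because $x$ is nearest to $p$ and $v^\varepsilon_{i,r}\in F$. So $x=v^\varepsilon_{i,r}\in\mathcal V^\varepsilon$ for large $\nu$, a contradiction.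

\emph{Southern case.} Here $\Phi(\xi)=\rho(x)$ is a point of $F=\rho(F)$ nearest to $\rho(p)=(\varepsilon w,\varepsilon u,-\varepsilon^2\zeta)$. The previous paragraph applies with $(i',\kappa')$ in place of $(i,\kappa)$ and with the second function in \eqref{eq:dist}, whose limit is $J_{w_0,u_0}$ plus a constant. It gives $\rho(x)\in\{v^\varepsilon_{i',\kappa'-1},v^\varepsilon_{i',\kappa'}\}$, so $x\in\mathcal V^\varepsilon$, a contradiction.
\end{proof}

\section{Counting the faces}\label{sec:count}

It remains to show that the point equidistant from the four vertices lies where Proposition~\ref{prop:near} applies.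

\begin{lemma}\label{lem:center}
For small $\varepsilon>0$ the four points of $\mathcal V^\varepsilon$ are affinely independent, and the point equidistant from them is $p_\varepsilon=(\varepsilon u,\varepsilon w,\varepsilon^2\zeta)$ with $P_\varepsilon=(u,w,\zeta)\to P_0$ as $\varepsilon\to0$.
\end{lemma}

\begin{proof}
Require $p$ to be equidistant from the members of each of the three pairs
\[
v^\varepsilon_{i,\kappa-1},\,v^\varepsilon_{i,\kappa};\qquad\rho(v^\varepsilon_{i',\kappa'-1}),\,\rho(v^\varepsilon_{i',\kappa'});\qquad v^\varepsilon_{i,\kappa},\,\rho(v^\varepsilon_{i',\kappa'}).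
\]
Each condition equates two expressions \eqref{eq:dist}. The terms $u^2+w^2$ and $\varepsilon^2\zeta^2$ cancel, so we obtain three affine equations in $(u,w,\zeta)$. As $\varepsilon\to0$ their coefficients converge, by \eqref{eq:Jval} and $\theta_\kappa-\theta_{\kappa-1}=s_\kappa(X_\kappa-X_{\kappa-1})=s_\kappa h^3$, to those of
\[
2h^3\bigl(s_\kappa(w-\beta_i^-)-u\bigr)=0,\qquad2h^3\bigl(s_{\kappa'}(u-\beta_{i'}^-)-w\bigr)=0,
\]
\[
J_{u,w}(\xi_{i,\kappa})-J_{w,u}(\xi_{i',\kappa'})-4\zeta=0 .
\]
Only the third equation involves $\zeta$, so the determinant of this system is $-4\cdot(2h^3)^2(1-s_\kappa s_{\kappa'})\ne0$. The first two equations are \eqref{eq:cross}, so the solution is $P_0$. By Cramer's rule the system for small $\varepsilon$ has a unique solution $P_\varepsilon$, and $P_\varepsilon\to P_0$. The three bisector planes thus meet in a single point, so their normals, the differences of the members of the three pairs, are independent. These differences span the space of directions of the affine hull of $\mathcal V^\varepsilon$, so the four points are affinely independent.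
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $n\ge20$ and $q=\lfloor(n-2)/6\rfloor\ge3$. The $6q+2$ balls of Section~\ref{sec:balls} depend on $q$ and $\varepsilon$ but not on the quadruple $(i,\kappa,i',\kappa')$. There are $q^2(q-2)^2$ quadruples. Choose $\varepsilon$ so small that Lemmas~\ref{lem:realvertex} and~\ref{lem:center} and Proposition~\ref{prop:near} apply and $P_\varepsilon\in\mathcal P$ for each of them, that all balls lie within distance $4$ of the origin, and that all vertices $v^\varepsilon_{i,r}$ have norm less than $2$. As $\mathcal P$ is open, for all $p$ near $p_\varepsilon$ the points of $F$ nearest to $p$ lie in $\mathcal V^\varepsilon$.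

Add $n-6q-2$ pairwise disjoint unit balls whose centers have norm at least $10$. They remove from $F$ only points of norm greater than $9$. So the points $v^\varepsilon_{i,r}$ and $\rho(v^\varepsilon_{i,r})$ remain vertices, and the points of $F$ nearest to a point near $p_\varepsilon$ are unchanged, because they have norm less than $2$ and are not removed.

Now Lemma~\ref{lem:four} applies to $\mathcal V^\varepsilon$ for every quadruple. It yields faces, in both readings, with the labels
\[
\mathcal V^\varepsilon,\qquad\{v^\varepsilon_{i,\kappa-1},\,v^\varepsilon_{i,\kappa},\,\rho(v^\varepsilon_{i',\kappa'})\},\qquad\{v^\varepsilon_{i,\kappa},\,\rho(v^\varepsilon_{i',\kappa'})\},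
\]
of dimensions $0$, $1$ and $2$. The vertices with different names are distinct, so each of these labels determines the quadruple: $(i,\kappa)$ is read off from the northern member with the largest second index, and $(i',\kappa')$ from the southern member with the largest second index. Faces with different labels are different.
\end{proof}

Since $q=n/6-O(1)$, we have $q^2(q-2)^2=(\frac1{1296}-o(1))n^4$. Together with part~(a), which bounds the total number of faces and hence the number in each dimension, this gives the $\Theta(n^4)$ bounds and completes the proof of Theorem~\ref{thm:main}.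

\section{Stability under perturbation}\label{sec:stable}

The configuration is symmetric and many centers are coplanar, but the lower bound does not depend on these coincidences.

\begin{proposition}\label{prop:stable}
Fix $n\ge20$ and a sufficiently small $\varepsilon>0$. The lower bound of Theorem~\ref{thm:main}(b) persists under all sufficiently small perturbations of the centers and radii of the $n$ balls. Hence it also holds for balls in general position.
\end{proposition}

\begin{proof}
It suffices to treat one of the finitely many quadruples. Let $v\in\mathcal V^\varepsilon$, say $v=v^\varepsilon_{i,r}$; the southern vertices are symmetric. In scaled coordinates, write the gradient at $\xi^\varepsilon_{i,r}$ of the first function in \eqref{eq:dist}, with parameters $P_\varepsilon$, as a combination of the gradients of the three functions \eqref{eq:north} that vanish there. As $\varepsilon\to0$ we have $\xi^\varepsilon_{i,r}\to\xi_{i,r}$ and $P_\varepsilon\to P_0$, so the coefficients converge to those of Lemma~\ref{lem:limit}(b) and are positive for small $\varepsilon$. Fix such an $\varepsilon$. Since $\Phi$ is an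 affine isomorphism, the gradient of $x\mapsto|x-p_\varepsilon|^2$ at $v$ is a positive combination of the independent gradients of the three functions $\operatorname{pow}_l$, $l\in I(v)$.

By the implicit function theorem, with the centers and radii as parameters, each $v\in\mathcal V^\varepsilon$ moves continuously to a common point $\tilde v$ of the three perturbed spheres. For small perturbations the normals stay independent and $\tilde v$ stays outside the other balls, so $\tilde v$ is a vertex as in Lemma~\ref{lem:realvertex}. The set $\tilde{\mathcal V}$ of the four perturbed vertices stays affinely independent, and the point $\tilde p$ equidistant from them moves continuously.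

We claim that there is a neighborhood $O$ of $p_\varepsilon$ such that, for all small perturbations and all $p\in O$, every point of the perturbed set $\tilde F$ nearest to $p$ lies in $\tilde{\mathcal V}$. Otherwise there are perturbations tending to zero, points $p_\nu\to p_\varepsilon$, and points $x_\nu\notin\tilde{\mathcal V}_\nu$ of $\tilde F_\nu$ nearest to $p_\nu$. Since $|x_\nu-p_\nu|\le|\tilde v_\nu-p_\nu|$ for each perturbed vertex $\tilde v_\nu$, the $x_\nu$ are bounded, and we may assume $x_\nu\to x$. The inequalities defining $\tilde F_\nu$ pass to the limit, so $x\in F$, and $|x-p_\varepsilon|$ is at most the common distance from $p_\varepsilon$ to the points of $\mathcal V^\varepsilon$. So $x$ is a point of $F$ nearest to $p_\varepsilon$, and $x=v$ for some $v\in\mathcal V^\varepsilon$. Lemma~\ref{lem:sharp}, applied to the perturbed power functions of the three balls of $I(v)$, to $|\cdot-p_\nu|^2$ and to $\eta^\nu=\tilde v_\nu$, gives $x_\nu=\tilde v_\nu$ for large $\nu$, a contradiction.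

For small perturbations $\tilde p$ is interior to $O$, so Lemma~\ref{lem:four} applies to $\tilde{\mathcal V}$. The perturbed vertices remain pairwise distinct, and the count of labels is unchanged.
\end{proof}

\begin{thebibliography}{1}

\bibitem{review}
\emph{State of the Union (of Geometric Objects): A Review},
\texttt{http://www.math.tau.ac.il/\textasciitilde michas/union.pdf}.

\end{thebibliography}
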